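# Compact sets and convergent sequences in extensions of topological groups

## A Boolean group without enough convergent sequences

All spaces and groups are Hausdorff, and we work in ZFC. A space is *sequentially compact* if each of its sequences has a subsequence converging to a point of the space. We say that a space has property **SC** if all its compact subsets are sequentially compact. Write $\mathbb Z_2=\{0,1\}$ for the two-element group.

**Theorem A.** There are an abelian topological group $G$ of exponent 2 and a closed subgroup $N$ such that

* $N$ is sequentially compact; moreover, every countable subset of $N$ has compact metrizable closure in $N$. In particular $N$ has SC;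
* $G/N\cong\mathbb Z_2^{\omega}$ is compact metrizable, so $G/N$ has SC;
* $G$ contains a compact subset that is not sequentially compact.

Moreover $G$ is precompact and pseudocompact.

The theorem answers a question posed in "Compactness type properties and extensions of topological groups" (http://www.crm.cat/Publications/03/Pr537.pdf). Suppose $N$ is a closed invariant (that is, normal) subgroup of $G$, and all compact subsets of $N$ and of $G/N$ are sequentially compact. Must all compact subsets of $G$ be sequentially compact? Theorem A says no, even for well-behaved $N$ and $G/N$.

Let us fix the vocabulary. The quotient $G/N$ carries the quotient topology, the map $\pi:G\to G/N$ is open, and $G/N$ is Hausdorff because $N$ is closed. *Precompact* means: topologically isomorphic to a subgroup of a compact group. *Pseudocompact* means: every continuous real-valued function is bounded.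

Metrizable groups have SC, since compact metrizable spaces are sequentially compact. Discrete groups have SC, since their compact subsets are finite. On the other hand $\mathbb Z_2^{\mathcal P(\omega)}$ does not have SC. Let $y_n(S)=1$ iff $n\in S$. Given an infinite $A\subset\omega$, choose $S\subset A$ with $S$ and $A\setminus S$ infinite; then $(y_n(S))_{n\in A}$ takes both values infinitely often, so $(y_n)_{n\in A}$ does not converge. The whole talk grows out of this example.

For a product $G=N\times H$ the question has a positive answer. A compact $K\subset N\times H$ lies in the product of its two projections, and these are compact, hence sequentially compact. Given a sequence in $K$, make the first coordinates converge along a subsequence, then the second; the limit lies in $K$ because $K$ is closed. A counterexample must therefore be a genuinely twisted extension.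

Two companion theorems locate the obstruction exactly. They need one notion of topology and two cardinals.

**Definition 1.** A compact space $F$ is a *trap* if it is homeomorphic to the remainder $X\setminus\omega$ of a compactification $X$ of the discrete space $\omega$ such that no subsequence of $(n)_{n\in\omega}$ converges in $X$.

In a compactification $X$ of the discrete space $\omega$ every $n$ is isolated: if $U$ is open in $X$ and $U\cap\omega=\{n\}$, then $U\subset\overline{U\cap\omega}=\{n\}$. Hence the remainder is compact, and it is nonempty because $\omega$ is not compact. A one-point space is not a trap: $X$ is then the one-point compactification, and $(n)$ converges. The space $\omega^*=\beta\omega\setminus\omega$ is a trap with $X=\beta\omega$: if $A\subset\omega$ is infinite, split it into two infinite halves; the characteristic function of one half extends continuously to $\beta\omega$, so $(n)_{n\in A}$ does not converge.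

**Definition 2.** Write $A\subset^*B$ if $A\setminus B$ is finite. A set $t$ *splits* $A$ if $A\cap t$ and $A\setminus t$ are both infinite. The cardinal $\mathfrak s$ is the least size of a family of subsets of $\omega$ splitting every infinite $A\subset\omega$ (a *splitting family*). The cardinal $\mathfrak p$ is the least size of a family of subsets of $\omega$, all of whose finite intersections are infinite, that has no infinite *pseudo-intersection*, that is, no infinite $A$ with $A\subset^*B$ for all $B$ in the family.

The even numbers split the set of squares but not the set of primes. All of $\mathcal P(\omega)$ is a splitting family. A nonprincipal ultrafilter $u$ has no infinite pseudo-intersection: halve $A$ as $A'\sqcup A''$; one of $A'$ and $\omega\setminus A'$ is in $u$, and $A$ is almost contained in neither. So both cardinals exist. Both are uncountable. Given $S_0,S_1,\dots$, choose a decreasing sequence of infinite sets $A_k$, each contained in $S_k$ or in its complement, and a strictly increasing sequence $a_k\in A_k$; no $S_k$ splits $\{a_k:k\in\omega\}$. If all finite intersections of the $S_k$ are infinite, a strictly increasing sequence $a_k\in S_0\cap\dots\cap S_k$ gives a pseudo-intersection.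

**Theorem B.** Let $N$ be a topological group with SC. Consider

* (B1) whenever $N$ is (topologically isomorphic to) a closed invariant subgroup of a topological group $G$ and $G/N$ has SC, then $G$ has SC;
* (B2) no compact subset of $N$ is a trap.

Then (B2)⇒(B1). If $N$ is abelian, then (B1)⇔(B2), and if (B2) fails, then (B1) already fails for an abelian $G$ with $G/N$ countable.

For Theorem C recall that $w$ denotes weight, $\chi(x,F)$ the least size of a neighbourhood base at $x$ in $F$, and $\chi(N)$ the character of the group $N$ at its identity (equivalently, at any point).

**Theorem C.** Let $N$ be a closed invariant subgroup of a topological group $G$ such that $N$ and $G/N$ have SC. Each of the following implies that $G$ has SC: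

* (i) every compact subset of $N$ has weight $<\mathfrak s$ (e.g. is metrizable), in particular if $\chi(N)<\mathfrak s$;
* (ii) $N$ is locally compact;
* (iii) every nonempty compact $F\subset N$ has a point $x$ with $\chi(x,F)<\mathfrak p$; in particular if every compact $F\subset N$ has $|F|<2^{\mathfrak p}$.

By Theorem A, local compactness in (ii) cannot be weakened to sequential compactness, or to countable sets having compact metrizable closures, even when $G/N$ is compact metrizable.

## Lifting convergence from $G/N$, and the remainder it leaves in $N$

The natural attempt at a positive answer is this. Take a sequence in a compact $K\subset G$, make its image converge in $G/N$, translate so that the limit is $e$, and then use sequential compactness inside $N$. Carried out with care, this proves one half of Theorem B.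

**Proof of (B2)⇒(B1).** Assume (B2), let $N$ be a closed invariant subgroup of $G$ with $G/N$ SC, and let $\pi:G\to G/N$ be the quotient map. Suppose $K\subset G$ is compact and $(x_n)$ is a sequence in $K$ with no subsequence converging in $K$. As $K$ is closed, no subsequence converges in $G$ either.

**Step 1.** This step normalizes the sequence. The compact set $\pi(K)$ is sequentially compact, so after passing to a subsequence $\pi(x_n)\to\pi(x)$ for some $x\in K$. Replace $K$ by $x^{-1}K$ and $x_n$ by $x^{-1}x_n$; now $\pi(x_n)\to e$. For $z\in G$ the set $K\cap zN=z(z^{-1}K\cap N)$ is a translate of a compact subset of $N$, so it is sequentially compact. Hence it contains $x_n$ for only finitely many $n$, since otherwise some subsequence would converge. So each fibre of $\pi$ contains only finitely many terms, and after passing to a subsequence the points $\pi(x_n)$ are distinct and different from $e$.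

**Step 2.** This step shows that the closure adds only points of $N$. Let $S=\{e\}\cup\{\pi(x_m):m\in\omega\}$ and $X=\overline{\{x_n:n\in\omega\}}\subset K$. The set $S$ is compact, being a convergent sequence with its limit, so it is closed and $X\subset\pi^{-1}(S)$. For each $n$ the set $S\setminus\{\pi(x_n)\}$ is also compact, so
$$O_n=\pi^{-1}\bigl((G/N)\setminus(S\setminus\{\pi(x_n)\})\bigr)$$
is open. It contains the fibre $\pi^{-1}(\pi(x_n))$, and $O_n\cap\{x_m:m\in\omega\}=\{x_n\}$. Since $O_n$ is open, $O_n\cap X\subset\overline{O_n\cap\{x_m:m\in\omega\}}=\{x_n\}$. So $x_n$ is isolated in $X$ and is the only point of $X$ in its fibre. All other points of $X$ lie over $e$, and no $x_n$ does. Hence $F:=X\setminus\{x_n:n\in\omega\}=X\cap N$.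

**Step 3.** This step reads off the contradiction. The compact space $X$ is a compactification of the discrete set $\{x_n:n\in\omega\}$, a copy of $\omega$, with remainder $F\subset N$, and no subsequence of $(x_n)$ converges in $X$. So $F$ is a compact subset of $N$ that is a trap, contradicting (B2). $\blacksquare$

The attempt at a positive answer stops in Step 3. The set $F$ of limit points is sequentially compact, by the hypothesis on $N$. But this is a statement about sequences *inside* $F$. It does not produce a sequence of points $x_n$ *outside* $F$ that converges to a point of $F$.

When $F$ is small, such a sequence exists. If $F$ is finite, choose disjoint open sets in $X$ around its points. They cover all but finitely many $n$, because the complement of their union is a compact subset of the discrete space $\omega$. One of them, around $p$ say, contains infinitely many $n$; those $n$ can accumulate only at $p$, so by compactness they converge to $p$. If $F$ is metrizable, a countable base of $F$ together with the singletons $\{n\}$ is a countable network of the compact space $X$; so $X$ has countable weight, is metrizable, and $(n)$ has a convergent subsequence. A counterexample needs a large $F$ that is still sequentially compact.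

## Traces of ultrafilters, and why $\mathcal P(\omega)$ is too large

To build $X$ concretely, fix a family $T\subset\mathcal P(\omega)$ and set
$$y_n\in\mathbb Z_2^T,\qquad y_n(t)=1\iff n\in t.\tag{1}$$
A subsequence $(y_n)_{n\in A}$ converges exactly when no $t\in T$ splits $A$. So there is no convergent subsequence iff $T$ is a splitting family.

To describe the limit points, recall that an ultrafilter $u$ on $\omega$ is nonprincipal iff it contains no finite set, and that every sequence in a compact space has a limit along $u$. The limit of $y_n$ along $u$ is the function equal to $1$ at $t$ iff $t\in u$. It is the characteristic function of the *trace* $T\cap u$. A group $N$ playing the role in Step 3 must contain these traces.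

The obvious choice is $T=\mathcal P(\omega)$. Then the traces are the nonprincipal ultrafilters themselves, and the set of traces is $\omega^*$. Here the construction fails, because $\omega^*$ is not sequentially compact. To see this, partition $\omega$ into infinite sets $B_0,B_1,\dots$ and take nonprincipal $u_k\ni B_k$. Given an infinite $A\subset\omega$, pick $A'\subset A$ with $A'$ and $A\setminus A'$ infinite and let $S=\bigcup_{k\in A'}B_k$. For $k\in A$ we have $S\in u_k$ iff $k\in A'$. So the coordinate $S$ takes both values infinitely often along $A$, and $(u_k)_{k\in A}$ does not converge. A group $N$ containing $\omega^*$ does not have SC.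

So $T$ must be large enough to split every infinite set, and its traces must be simple enough that countably many of them generate only metrizable closures. The way to get both is to arrange $T$ as a tree under reverse almost inclusion. Incomparable elements will be almost disjoint, so no ultrafilter trace contains two of them. A trace is then a branch-like chain, and chains in a tree are well ordered. The counting argument in Lemma 2 below uses exactly this well-ordering.

## A splitting tree of height at most $\mathfrak c^+$

Two sets are *almost disjoint* if their intersection is finite; a family is almost disjoint if its distinct members are. Define families $\mathcal A_\alpha$ of infinite subsets of $\omega$, for $\alpha<\mathfrak c^+$: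

* $\mathcal A_0=\{\omega\}$.
* For each $a\in\mathcal A_\alpha$ choose a partition $a=a^0\sqcup a^1$ into infinite sets, and let $\mathcal A_{\alpha+1}=\{a^0,a^1:a\in\mathcal A_\alpha\}$.
* For limit $\alpha$, let $\mathcal P_\alpha$ be the family of infinite $B\subset\omega$ such that for every $\beta<\alpha$ there is $a\in\mathcal A_\beta$ with $B\subset^*a$. Let $\mathcal A_\alpha$ be a maximal almost disjoint subfamily of $\mathcal P_\alpha$ (possibly empty; it exists by Zorn's lemma).

Put $T=\bigcup_{\alpha<\mathfrak c^+}\mathcal A_\alpha$.

The limit levels are needed. Choose the finite levels to be the residue classes modulo $2^k$ at level $k$. The set $B=\{2^j:j\in\omega\}$ is almost contained in the class of $0$ modulo $2^k$ for every $k$, so no set from a finite level splits it. But $B\in\mathcal P_\omega$, so by maximality $B$ meets some member of $\mathcal A_\omega$ in an infinite set.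

By induction on $\alpha$, each $\mathcal A_\alpha$ is almost disjoint, and for $\beta\le\alpha$ each member of $\mathcal A_\alpha$ is $\subset^*$ a unique member of $\mathcal A_\beta$. Uniqueness always follows from existence: an infinite set cannot be almost contained in two almost disjoint sets. At successor steps, $a^0\cap a^1=\emptyset$ and $a^i\cap b^j\subset a\cap b$ is finite for $a\ne b$; and $a^i\subset a$ is almost contained in the members of earlier levels that almost contain $a$. At limit steps both claims are built into the definition.

**Lemma 1.** The following hold.

* (T1) If $\alpha<\beta$, $s\in\mathcal A_\alpha$ and $t\in\mathcal A_\beta$, then either $s\cap t$ is finite, or $t\subset^*s$ and $s\setminus t$ is infinite.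
* (T2) Distinct levels are disjoint. The relation "$s\le t$ iff $t\subset^*s$" is a partial order on $T$; $s<t$ implies that the level of $s$ is strictly smaller than that of $t$; every chain in $T$ is well-ordered; incomparable elements of $T$ are almost disjoint.
* (T3) Every infinite $A\subset\omega$ is split by some $t\in T$.

**Step 1: (T1).** We compare two sets on different levels by passing through level $\alpha+1\le\beta$. We have $t\subset^*u^i$ for some $u\in\mathcal A_\alpha$ and $i\in\{0,1\}$. If $u\ne s$, then $t\cap s\subset^*u\cap s$, which is finite. If $u=s$, then $t\subset^*s^i\subset s$, so $t\cap s^{1-i}$ is finite and $s\setminus t$ contains almost all of the infinite set $s^{1-i}$.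

**Step 2: (T2).** We derive the tree structure from (T1).

If $s=t$ lay on two levels, then $s\cap t$ would be infinite, so $s\setminus t=\emptyset$ would be infinite by (T1), which is absurd. Hence each element of $T$ has exactly one level.

Reflexivity and transitivity of $\le$ are clear. Let $t\subset^*s$ with $t\ne s$. They are not on the same level, because distinct members of one level are almost disjoint and $t$ is infinite. Nor is the level of $t$ smaller than that of $s$: in that case (T1), applied to $t$ on the lower level and $s$ on the higher, would give that $s\cap t$ is finite or that $t\setminus s$ is infinite, and both contradict $t\subset^*s$. So the level of $s$ is strictly smaller than the level of $t$. This also gives antisymmetry.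

On a chain, the level map is therefore strictly increasing into the ordinals, so the chain is well-ordered. Two incomparable elements are almost disjoint: on the same level by construction, on different levels by (T1).

**Step 3: (T3).** We follow an unsplit set up the tree until we run out of subsets of $\omega$. Suppose no $t\in T$ splits the infinite set $A$; then for each $t\in T$, if $A\cap t$ is infinite, $A\subset^*t$. We find $a_\alpha\in\mathcal A_\alpha$ with $A\subset^*a_\alpha$ for all $\alpha<\mathfrak c^+$. Take $a_0=\omega$. Given $a_\alpha$, the set $A$ has infinite intersection with $a_\alpha^0$ or with $a_\alpha^1$; take such a half as $a_{\alpha+1}$. For limit $\alpha$, the sets $a_\beta$ $(\beta<\alpha)$ show $A\in\mathcal P_\alpha$. Some $B\in\mathcal A_\alpha$ has $A\cap B$ infinite, since otherwise $\mathcal A_\alpha\cup\{A\}$ would be a larger almost disjoint subfamily of $\mathcal P_\alpha$. Then $A\subset^*B$; put $a_\alpha=B$. Since levels are disjoint, $\alpha\mapsto a_\alpha$ injects $\mathfrak c^+$ into $\mathcal P(\omega)$, a set of size $\mathfrak c$. This is a contradiction. $\blacksquare$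

## Paths, and the sequentially compact dense group $N$

**Definition 3.** A *path* is a downward closed chain in $T$. We identify a path with its characteristic function in $\mathbb Z_2^T$; $P\subset\mathbb Z_2^T$ is the set of all paths, and $N_0$ is the subgroup of $\mathbb Z_2^T$ generated by $P$.

For instance, $\emptyset$ is a path. For $t\in T$ the sets $\{s:s\le t\}$ and $\{s:s<t\}$ are paths. They are downward closed by transitivity. If $s,s'\le t$, then $t\subset^*s\cap s'$, so $s\cap s'$ is infinite and $s,s'$ are comparable by (T2). The two paths differ exactly in $t$, so their sum is the characteristic function of $\{t\}$. Hence $N_0$ contains the group $\mathbb Z_2^{(T)}$ of finitely supported functions. In particular $N_0$ is dense in $\mathbb Z_2^T$.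

**Lemma 2.** If $C\subset N_0$ is countable, then its closure $\overline C$ in $\mathbb Z_2^T$ is compact metrizable.

**Step 1.** We set up an equivalence relation that elements of $\overline C$ cannot see. Each element of $C$ is a finite sum of paths, so there is a countable set $Q$ of paths with $C\subset\langle Q\rangle$. Put $t\sim t'$ if for all $q\in Q$: $t\in q\Leftrightarrow t'\in q$.

**Step 2.** We show that there are only countably many $\sim$-classes. The set $T\setminus\bigcup Q$ is contained in one class, so it is enough to show that each $q\in Q$ meets only countably many classes. Fix $q$. The sets $q\cap q'$ $(q'\in Q)$ are downward closed, so they are countably many initial segments of the well-ordered set $q$. The initial segments of a well-ordered set are well-ordered by inclusion. For $t\in q$ let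
$$\mathcal F_t=\{q\cap q':q'\in Q,\ t\in q'\}.$$
This family is nonempty, since $q\in\mathcal F_t$, and it consists of exactly those segments $q\cap q'$ that contain $t$. So it is upward closed in $\{q\cap q':q'\in Q\}$ and is determined by its least element. It determines the class of $t$, because $t\in q'$ iff $q\cap q'\in\mathcal F_t$. So $q$ meets at most as many classes as there are segments $q\cap q'$, that is, countably many.

**Step 3.** We embed $\overline C$ in a countable power. Every $y\in C$ is a sum of members of $Q$, so $y(t)=y(t')$ whenever $t\sim t'$. These are closed conditions, so every $y\in\overline C$ satisfies them. Let $R$ be a countable set of representatives of the classes. The restriction $\overline C\to\mathbb Z_2^R$ is continuous and injective on a compact space, so it is an embedding into a metrizable space. $\blacksquare$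

Step 2 would fail for chains that are not well-ordered. In the real line the countably many initial segments $(-\infty,r)$ with $r\in\mathbb Q$ separate all points, so they produce uncountably many classes.

Now let
$$N=\bigcup\{\overline C:C\subset N_0\text{ countable}\}.$$

**Lemma 3.** $N$ is a dense subgroup of $\mathbb Z_2^T$ containing $N_0$. Every countable $E\subset N$ has compact metrizable closure in $\mathbb Z_2^T$, and this closure is contained in $N$. Consequently $N$ is sequentially compact and has SC.

**Proof.** Taking $C$ to be a singleton shows $N_0\subset N$, so $N$ is dense. By continuity of addition $\overline C+\overline{C'}\subset\overline{C+C'}$, and $C+C'$ is a countable subset of $N_0$; as every element is its own inverse, $N$ is a subgroup. Given a countable $E\subset N$, pick for each $y\in E$ a countable $C_y\subset N_0$ with $y\in\overline{C_y}$, and let $C=\bigcup_{y\in E}C_y$. Then $\overline E\subset\overline C\subset N$, and $\overline C$ is compact metrizable by Lemma 2. A sequence in $N$ lies in such a compact metrizable set, so it has a subsequence converging in $N$. If the sequence lies in a compact $L\subset N$, the limit lies in the closed set $L$. $\blacksquare$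

Note that $N\ne\mathbb Z_2^T$: the cube is not sequentially compact, since by (T3) the sequence (1) has no convergent subsequence. Note also that $N_0$ already has SC: if $L\subset N_0$ is compact and $E\subset L$ is countable, then $\overline E\subset L$ is metrizable by Lemma 2. The passage to $N$ is what makes the subgroup sequentially compact.

## The twisted extension $G$ and its compact set $K$

We need a group in which $N$ sits as the kernel over $\mathbb Z_2^\omega$ and in which the points (1) lie over a sequence converging to $0$. Let $e_n\in\mathbb Z_2^\omega$ be the $n$-th unit vector and $y_n$ the point (1) for our tree $T$. The $e_n$ are linearly independent over the field $\mathbb Z_2$; extending them to a basis gives a (not necessarily continuous) homomorphism $\sigma:\mathbb Z_2^\omega\to\mathbb Z_2^T$ with $\sigma(e_n)=y_n$ for all $n$. Put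
$$G=\{(z,\sigma(z)+y):z\in\mathbb Z_2^\omega,\ y\in N\}\subset\mathbb Z_2^\omega\times\mathbb Z_2^T\tag{2}$$
with the subspace topology.

**Step 1.** We identify $N$ and the quotient. Since $\sigma$ is a homomorphism and $N$ is a subgroup, $G$ is a subgroup of the product, hence an abelian topological group of exponent 2. The projection $\pi:G\to\mathbb Z_2^\omega$ is a continuous surjective homomorphism. Its kernel is $\{0\}\times N$, which is closed in $G$ and which we identify with $N$.

We claim that $\pi$ is open. It is enough to look at basic neighbourhoods of the identity. Let $U\ni0$ and $V\ni0$ be open in $\mathbb Z_2^\omega$ and $\mathbb Z_2^T$. For $z\in U$ the open set $\sigma(z)+V$ contains some $y\in N$, because $N$ is dense. Then $\sigma(z)+y\in V$, so $z\in\pi(G\cap(U\times V))$. Hence $\pi(G\cap(U\times V))=U$ is open. Therefore $G/N\cong\mathbb Z_2^\omega$ as topological groups. This is compact metrizable, so it has SC.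

**Step 2.** We construct a compact set and check that it lies in $G$. Let $x_n=(e_n,y_n)=(e_n,\sigma(e_n)+0)\in G$, let $D=\{x_n:n\in\omega\}$, and let $K$ be the closure of $D$ in the compact group $\mathbb Z_2^\omega\times\mathbb Z_2^T$. Take $(z,w)\in K\setminus D$. The sets $\{n:x_n\in W\}$, for $W$ a neighbourhood of $(z,w)$, are nonempty and closed under finite intersections up to shrinking, so they lie in a common ultrafilter $u$, and $x_n\to(z,w)$ along $u$. If $u$ were principal at $n$, then $x_n$ would lie in every neighbourhood of $(z,w)$, so $(z,w)=x_n\in D$. So $u$ is nonprincipal. Since $e_n\to0$, we get $z=0$. In coordinate $t$, we get $w(t)=1$ iff $\{n:y_n(t)=1\}=t\in u$. So $w$ is the trace $T\cap u$.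

This trace is a path. It is a chain: two incomparable elements of $T$ are almost disjoint, so if both were in $u$, a finite set would be in $u$. It is downward closed: if $t\in u$ and $s\le t$, then $t\subset^*s$, so $s\supset t\setminus(t\setminus s)$ with $t\setminus s$ finite, and $s\in u$. Hence
$$K\setminus D\subset\{0\}\times P\subset\{0\}\times N\subset G,\tag{3}$$
and $K$ is a compact subset of $G$.

**Step 3.** We show that $K$ is not sequentially compact. Let $A\subset\omega$ be infinite. By (T3) some $t\in T$ splits $A$, so $y_n(t)$ takes both values $0$ and $1$ infinitely often for $n\in A$, and $(x_n)_{n\in A}$ does not converge. So $(x_n)$ is a sequence in $K$ with no convergent subsequence.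

Steps 1–3 and Lemma 3 prove everything in Theorem A except the last sentence.

Two observations. First, each $x_n$ is isolated in $K$, because $e_n$ is isolated in $\{0\}\cup\{e_m:m\in\omega\}$; so by (3) the set $K\setminus D$ is a trap inside the sequentially compact group $\{0\}\times N$, just as Theorem B requires. Second, if we restrict $z$ in (2) to the finitely supported vectors, the same arguments give a group containing $K$ whose quotient by $N$ is the countable metrizable group $\mathbb Z_2^{(\omega)}$. The full $\sigma$ is there to make the quotient compact.

## Precompactness and pseudocompactness of $G$

$G$ is a subgroup of a compact group, so it is precompact. For pseudocompactness, write $\mathbb Z_2^\omega\times\mathbb Z_2^T=\mathbb Z_2^J$ with $J=\omega\sqcup T$.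

**Step 1.** We show that $G$ projects onto $\mathbb Z_2^B$ for every countable $B\subset J$. It suffices to treat $B=\omega\sqcup A$ with $A\subset T$ countable. The projection of $N$ to $\mathbb Z_2^A$ is dense, as $N$ is dense in $\mathbb Z_2^T$. It is sequentially compact as a continuous image of $N$, and metrizable; hence it is compact, therefore closed, and so it is all of $\mathbb Z_2^A$. Given $(z,v)\in\mathbb Z_2^\omega\times\mathbb Z_2^A$, choose $y\in N$ with $y|_A=v-\sigma(z)|_A$. Then $(z,\sigma(z)+y)\in G$ projects to $(z,v)$.

**Step 2.** We conclude. Step 1 says that $G$ meets every nonempty $G_\delta$-set of $\mathbb Z_2^J$, because such a set contains a nonempty set determined by countably many coordinates. One can now quote the Comfort–Ross theorem (*Pacific J. Math.* 16 (1966)). Here is a direct argument.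

Suppose $f:G\to\mathbb R$ is continuous and unbounded. Choose $g_n\in G$ with $|f(g_n)|>n$ and finite sets $F_n\subset J$ such that $|f(h)|>n-1$ for every $h\in G$ with $h|_{F_n}=g_n|_{F_n}$. Let $A=\bigcup_nF_n$, a countable set. The points $g_n|_A$ have a cluster point $p$ in the compact metrizable space $\mathbb Z_2^A$: every neighbourhood of $p$ contains $g_n|_A$ for infinitely many $n$. By Step 1 choose $g\in G$ with $g|_A=p$.

Let $F\subset J$ be finite. For infinitely many $n$ the point $g_n$ agrees with $p$, that is with $g$, on $F\cap A$. For such $n$ the requirements $h|_{F_n}=g_n|_{F_n}$ and $h|_F=g|_F$ are compatible, since $F_n\cap F\subset A\cap F$. By Step 1 some $h\in G$ satisfies both, and then $|f(h)|>n-1$. So $f$ is unbounded on every neighbourhood of $g$ in $G$, contradicting continuity at $g$. This completes the proof of Theorem A. $\blacksquare$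

## From a trap in an abelian group to a bad extension

We now prove the rest of Theorem B. Let $N$ be an abelian group with SC, written additively, in which (B2) fails. So there is a compact $F\subset N$ and a compactification $X=\omega\cup F$ of $\omega$ with remainder $F$ in which no subsequence of $(n)$ converges. We want an abelian group $G\supset N$ that contains $X$, with $F\subset X$ in its given position in $N$. The plan is to take a free abelian group on $X$ and glue the copy of $F$ in it to $F\subset N$.

**Step 1.** We construct the free group. Let $A(X)$ be the free abelian group with basis $X$, with the supremum of all group topologies (not assumed Hausdorff) for which the inclusion $X\to A(X)$ is continuous. This is again a group topology with that property. If $f:X\to H$ is a continuous map to an abelian topological group, the homomorphism $\hat f:A(X)\to H$ extending it is continuous, because the preimages of open sets under $\hat f$ form a group topology of the kind considered.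

$A(X)$ is Hausdorff. Let $g\ne0$, and let $x$ have nonzero coefficient in $g$. Take a continuous $f:X\to\mathbb R$ with $f(x)=1$ that vanishes at the other points of the support of $g$. Then $\hat f(g)\ne0$ is the coefficient of $x$.

Let $A(F)=\langle F\rangle\subset A(X)$, with the subspace topology. It is closed: the characteristic function of the isolated point $n$ is continuous on $X$, its extension to $A(X)$ is the coefficient of $n$, and $A(F)$ is the intersection of the kernels of these coefficient homomorphisms.

**Step 2.** We show that every continuous pseudometric $\rho$ on $F$ extends to a continuous pseudometric $d$ on $X$. Let $M$ be the compact metric space obtained from $(F,\rho)$ by identifying points at distance $0$, and $q:F\to M$ the quotient map, which is continuous. Embed $M$ in the Hilbert cube $[0,1]^\omega$ with a compatible metric $\delta$. By Tietze's theorem, applied in each coordinate, $q$ extends to a continuous $H:X\to[0,1]^\omega$. Define $r:X\to M$ by $r=q$ on $F$, and let $r(n)$ be a point of $M$ nearest to $H(n)$.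

For $\varepsilon>0$ the set $\{x\in X:\delta(H(x),M)\ge\varepsilon\}$ is closed in $X$ and disjoint from $F$. So it is a compact subset of the discrete space $\omega$, hence finite. Thus $\delta(H(n),r(n))\ge\varepsilon$ for only finitely many $n$.

Therefore $r$ is continuous. At the isolated points this is clear. At $x\in F$, given $\varepsilon>0$, take a neighbourhood of $x$ on which $\delta(H(\cdot),H(x))<\varepsilon/2$ and remove the finitely many $n$ with $\delta(H(n),r(n))\ge\varepsilon/2$. On what remains $\delta(r(\cdot),r(x))<\varepsilon$. On $M$ the metrics $\delta$ and the one induced by $\rho$ give the same topology, so $d(x,y)=\rho(r(x),r(y))$, with $\rho$ regarded as a metric on $M$, is a continuous pseudometric on $X$. It extends $\rho$.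

**Step 3.** We show that the homomorphism $\varphi:A(F)\to N$ extending the inclusion $F\subset N$ is continuous for the subspace topology on $A(F)$. (With this topology $A(F)$ is in fact the free abelian topological group of $F$ (Graev 1948); we prove just what we need.)

Let $U\ni0$ be open in $N$. By the standard construction of invariant pseudometrics there is a continuous invariant pseudometric $\rho$ on $N$ with $\{y:\rho(0,y)<1\}\subset U$. Let $d$ be a continuous pseudometric on $X$ extending $\rho|_F$, from Step 2. For $\varepsilon>0$ let $B_\varepsilon$ be the set of all $g\in A(X)$ that can be written as
$$g=\sum_{i=1}^m(x_i-y_i),\qquad x_i,y_i\in X,\qquad \sum_{i=1}^md(x_i,y_i)<\varepsilon.\tag{4}$$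
Then $0\in B_\varepsilon=-B_\varepsilon$ and $B_{\varepsilon/2}+B_{\varepsilon/2}\subset B_\varepsilon$, so the $B_\varepsilon$ form a neighbourhood base at $0$ for a group topology on $A(X)$. The inclusion of $X$ is continuous for it, because $d(x,y)<\varepsilon$ implies $y-x\in B_\varepsilon$. Hence each $B_\varepsilon$ is a neighbourhood of $0$ in $A(X)$.

We claim $\varphi(B_1\cap A(F))\subset U$. Let $g\in B_1\cap A(F)$ and choose a representation (4) with $\varepsilon=1$ and $m$ as small as possible. Suppose some $z\notin F$ occurs in it. The coefficient of $z$ in $g$ is $0$, so $z$ occurs equally often among the $x_i$ and among the $y_i$. Pick $i$ with $y_i=z$ and $j$ with $x_j=z$. If $i=j$, delete this term. If $i\ne j$, replace the two terms by $x_i-y_j=(x_i-z)+(z-y_j)$; by the triangle inequality the sum in (4) does not grow. Either way $m$ drops, a contradiction. So all $x_i,y_i$ are in $F$. By invariance of $\rho$,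
$$\rho(0,\varphi(g))\le\sum_{i=1}^m\rho(0,x_i-y_i)=\sum_{i=1}^m\rho(y_i,x_i)=\sum_{i=1}^md(x_i,y_i)<1,$$
so $\varphi(g)\in U$. A homomorphism continuous at $0$ is continuous.

**Step 4.** We glue. Set
$$\Delta=\{(a,-\varphi(a)):a\in A(F)\}\subset A(X)\times N,\qquad G=(A(X)\times N)/\Delta .$$
$\Delta$ is a subgroup. It is closed, being the graph of a continuous function on a closed set with values in a Hausdorff space. So $G$ is a Hausdorff abelian group. Let $i(y)=[(0,y)]$ for $y\in N$, a continuous homomorphism. It is injective, since $(0,y)\in\Delta$ forces $y=0$.

It is an embedding. Given an open $U\ni0$ in $N$, choose an open $V\ni0$ in $N$ with $V+V\subset U$ and an open $W\ni0$ in $A(X)$ with $\varphi(W\cap A(F))\subset V$. The image of $W\times V$ in $G$ is an open neighbourhood of $0$. If it contains $i(y)$, then $(0,y)=(w+a,\,v-\varphi(a))$ with $w\in W$, $v\in V$, $a\in A(F)$. So $w=-a\in W\cap A(F)$ and $y=v+\varphi(w)\in V+V\subset U$.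

The image $i(N)$ is closed, since its preimage in $A(X)\times N$ is $(\{0\}\times N)+\Delta=A(F)\times N$, which is closed.

**Step 5.** We compute the quotient. We have
$$G/i(N)\cong(A(X)\times N)/(A(F)\times N)\cong A(X)/A(F),$$
which is Hausdorff, as $A(F)$ is closed, and countable: algebraically it is free abelian on $\omega$. Its compact subsets are countable compact Hausdorff spaces. The singletons form a countable network of such a space, so it has countable weight, is metrizable, and is sequentially compact. So $G/i(N)$ has SC.

**Step 6.** We find $X$ in $G$. Let $j:X\to G$, $j(x)=[(x,0)]$. It is continuous. Suppose $j(x)=j(x')$ with $x\ne x'$. Then $(x-x',0)\in\Delta$, so $x-x'\in A(F)$, hence $x,x'\in F$; and $\varphi(x-x')=0$ says $x=x'$ in $N$, a contradiction. So $j$ is injective, and as $X$ is compact, it is an embedding.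

Hence $j(X)$ is a compact subset of $G$ and $(j(n))$ has no convergent subsequence in it, while $N$ and $G/i(N)$ have SC. So (B1) fails, for an abelian $G$ with countable quotient. Together with (B2)⇒(B1) this proves Theorem B. $\blacksquare$

## Remainders too small to be traps

We prove Theorem C. By (B2)⇒(B1) it suffices to show that no compact $F\subset N$ is a trap. The empty set is never a trap, so let $F\subset N$ be nonempty and compact and let $X=\omega\cup F$ be any compactification of $\omega$ with remainder $F$. In cases (i) and (iii) we find a convergent subsequence of $(n)$; case (ii) is reduced to (i).

We use twice the following fact. Write $\psi(x,Y)$ for the least number of open subsets of $Y$ with intersection $\{x\}$.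

**Lemma 4.** If $Y$ is locally compact, then $\chi(x,Y)\le\psi(x,Y)+\omega$ for $x\in Y$.

**Proof.** Let $\bigcap_\xi U_\xi=\{x\}$ with $\psi(x,Y)$ open sets $U_\xi$. Choose open $O_\xi\ni x$ with compact closure $\overline{O_\xi}\subset U_\xi$. If $O$ is an open neighbourhood of $x$, the compact sets $\overline{O_\xi}\setminus O$ have empty intersection, so finitely many of them do, and the intersection of the corresponding $O_\xi$ lies in $O$. So the finite intersections of the $O_\xi$ form a base at $x$. $\blacksquare$

**Case (i).** Assume $w(F)<\mathfrak s$. We first bound the weight of $X$. A base of $F$ together with the singletons $\{n\}$ is a network of $X$, and network weight equals weight in compact spaces. So $w(X)\le\kappa:=w(F)+\omega<\mathfrak s$, and we may regard $X$ as a subspace of $[0,1]^\kappa$.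

Write $n_\xi$ for the $\xi$-th coordinate of $n$. The at most $\kappa$ many sets $\{n\in\omega:n_\xi<q\}$ with $\xi<\kappa$, $q\in\mathbb Q$ do not form a splitting family, so some infinite $A\subset\omega$ is split by none of them. Then each coordinate converges along $A$: if the lower limit of $(n_\xi)_{n\in A}$ were smaller than the upper limit, a rational $q$ strictly between them would give a set $\{n:n_\xi<q\}$ splitting $A$. So $(n)_{n\in A}$ converges in $[0,1]^\kappa$, and its limit lies in the closed set $X$. Hence $F$ is not a trap.

For the particular case let $\chi(N)\le\kappa$ with $\omega\le\kappa<\mathfrak s$, and let $\mathcal B$ be a base of open neighbourhoods of $e$ with $|\mathcal B|\le\kappa$. For $V\in\mathcal B$ choose, by compactness, a finite $A_V\subset F$ with $F\subset A_VV$. We claim that the sets $aV\cap F$ ($V\in\mathcal B$, $a\in A_V$) form a base of $F$. Let $O$ be open in $F$, $x\in O$, and choose a neighbourhood $W$ of $e$ with $xW\cap F\subset O$. Take $V\in\mathcal B$ with $V^{-1}V\subset W$ and $a\in A_V$ with $x\in aV$. Then $a\in xV^{-1}$, so $aV\subset xV^{-1}V\subset xW$, and $x\in aV\cap F\subset O$. Therefore $w(F)\le\kappa<\mathfrak s$.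

**Case (ii).** Let $N$ be locally compact. We show $\chi(N)<\mathfrak s$, so that (i) applies. Choose compact symmetric neighbourhoods $V_n$ of $e$ with $V_{n+1}^2\subset V_n$. For $x\in V_{n+1}$ the open set $x\operatorname{int}V_{n+1}$ contains $x$ and lies in $V_n$; so $V_{n+1}\subset\operatorname{int}V_n$. Hence $M=\bigcap_nV_n=\bigcap_n\operatorname{int}V_n$ is a compact $G_\delta$-set, and it is a subgroup because $V_{n+1}^2\subset V_n$ and the $V_n$ are symmetric.

We claim $w(M)<\mathfrak s$. This is clear if $M$ is finite. If $M$ is infinite, it contains a copy of $\{0,1\}^{w(M)}$ (Shakhmatov, *Ann. New York Acad. Sci.* 728 (1994)). If $w(M)\ge\mathfrak s$, then $M$ contains a copy of $\{0,1\}^{\mathfrak s}$. That cube is not sequentially compact: for a splitting family $\{S_\xi:\xi<\mathfrak s\}$, every infinite $A\subset\omega$ is split by some $S_\xi$, so the sequence $n\mapsto(\mathbf 1_{S_\xi}(n))_{\xi<\mathfrak s}$ has no convergent subsequence. This contradicts SC of $N$.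

Now $\{e\}$ is the intersection of $M$ with at most $\psi(e,M)\le w(M)$ open subsets of $N$, and $M$ is the intersection of countably many. So $\psi(e,N)\le\psi(e,M)+\omega<\mathfrak s$. By Lemma 4, $\chi(N)\le\psi(e,N)+\omega<\mathfrak s$.

**Case (iii).** Let $x\in F$ satisfy $\chi(x,F)<\mathfrak p$. We first bound the character of $x$ in $X$. Since $F=\bigcap_n(X\setminus\{n\})$ is a $G_\delta$-set in $X$, we have $\psi(x,X)\le\chi(x,F)+\omega<\mathfrak p$, and Lemma 4 gives $\chi(x,X)<\mathfrak p$. Let $\mathcal B$ be a base at $x$ in $X$ with $|\mathcal B|<\mathfrak p$.

Every neighbourhood of $x$ contains infinitely many $n$: otherwise removing these finitely many isolated points would leave a neighbourhood of $x$ disjoint from the dense set $\omega$. So all finite intersections of the sets $U\cap\omega$ $(U\in\mathcal B)$ are infinite. As there are fewer than $\mathfrak p$ of these sets, they have an infinite pseudo-intersection $A$. Then $A\subset^*U$ for every $U\in\mathcal B$, so $(n)_{n\in A}$ converges to $x$, and $F$ is not a trap.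

For the particular case recall the Čech–Pospíšil theorem: a nonempty compact space all of whose points have character $\ge\kappa\ge\omega$ has cardinality $\ge2^\kappa$. With $\kappa=\mathfrak p$ it shows that a nonempty compact $F$ with $|F|<2^{\mathfrak p}$ has a point $x$ with $\chi(x,F)<\mathfrak p$. This completes the proof of Theorem C. $\blacksquare$
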